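\title{The star minimizes the R\'enyi entropy of a connected graph for every $\alpha\ge 1$}

\begin{abstract}
The Laplacian of a graph, normalized to have trace one, is a density matrix, and its spectrum has a R\'enyi-$\alpha$ entropy. We prove that for every $\alpha\ge1$ the star is the unique minimizer of this entropy among connected graphs on $n$ vertices. For $\alpha>1$ this confirms a conjecture; $\alpha=1$ is the von Neumann entropy. The range is sharp: for each $\alpha\in(0,1)$ the star is not a minimizer once $n$ is large. The proof treats $\alpha=2$ by a degree count and $\alpha=1$ by an edge shift that decreases $\det(I+tL)$, and obtains all other $\alpha>1$ from these two cases by interpolation.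
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a simple undirected graph on $n$ vertices with $m\ge1$ edges, and let $d_u$ be the degree of the vertex $u$. The Laplacian $L(G)$ is the degree matrix minus the adjacency matrix: its diagonal entries are the degrees, and its $(u,v)$ entry is $-1$ if $u\sim v$ and $0$ otherwise. Since $x^TL(G)x=\sum_{uv\in E}(x_u-x_v)^2$, the Laplacian is positive semidefinite, and its trace is $2m$. The \emph{density matrix} $\rho(G)=L(G)/\operatorname{Tr}L(G)$ therefore has eigenvalues $\lambda_1,\dots,\lambda_n\ge0$ with sum $1$. The \emph{R\'enyi-$\alpha$ entropy} of $G$ is the entropy of this probability vector: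
\[
H_\alpha(G)=\frac1{1-\alpha}\log\sum_{i=1}^n\lambda_i^\alpha\quad(\alpha>0,\ \alpha\ne1),\qquad H_1(G)=-\sum_{i=1}^n\lambda_i\log\lambda_i ,
\]
with natural logarithms and $0\log0=0$. The quantity $H_1$ is the von Neumann entropy. It is the limit of $H_\alpha$ as $\alpha\to1$, because $\alpha\mapsto\log\sum\lambda_i^\alpha$ is smooth, vanishes at $\alpha=1$, and has derivative $\sum\lambda_i\log\lambda_i$ there.

The entropy is small when the spectrum is concentrated and large when it is spread out. Which graphs are extremal? Without a restriction the minimum is uninteresting: one edge together with $n-2$ isolated vertices has $\lambda=(1,0,\dots,0)$ and entropy $0$. So let $G$ be connected, and put $N=n-1$. Then $m\ge N$, the kernel of $L(G)$ is spanned by the all-ones vector $\mathbf 1$, and we write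
\[
\mu_1\ge\dots\ge\mu_N>\mu_n=0,\qquad p_i=\frac{\mu_i}{2m}\quad(1\le i\le N)
\]
for the Laplacian eigenvalues and the nonzero eigenvalues of $\rho(G)$. The maximum is easy. Jensen's inequality gives $H_\alpha(G)\le\log N$, and the complete graph attains this bound, since $L(K_n)=nI-J$, with $J$ the all-ones matrix, has all $p_i$ equal to $1/N$.

For the minimum the natural candidate is the star $S_n=K_{1,n-1}$. Its Laplacian eigenvalues are $0$, $n$, and $1$ with multiplicity $n-2$ (see Lemma~\ref{lem:cone}), so its $p$-values are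
\[
P=\frac n{2n-2}\ \text{ (once)},\qquad Q=\frac1{2n-2}\ \text{ ($n-2$ times)},
\]
and $H_\alpha(S_n)=(1-\alpha)^{-1}\log\bigl((n^\alpha+n-2)(2n-2)^{-\alpha}\bigr)$ for $\alpha\neq1$. One eigenvalue carries more than half of the trace, and no connected graph does better in this respect. Indeed, $L(G)+L(\overline G)=nI-J$ with $L(\overline G)$ and $J$ positive semidefinite gives $\mu_1\le n$, and $2m\ge2n-2$, so
\begin{equation}\label{eq:top}
0<p_i\le P\qquad(1\le i\le N).
\end{equation}
Since $p_1^\alpha\le\sum p_i^\alpha\le Np_1^\alpha$, the entropy $H_\alpha$ tends to $H_\infty=-\log p_1$ as $\alpha\to\infty$, and \eqref{eq:top} says that the star minimizes $H_\infty$. The following conjecture, posed in \cite{EM}, asserts that the same is true for finite exponents.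

\begin{quote}
\emph{For $\alpha>1$ and any connected graph $G$ on $n\ge2$ vertices, $H_\alpha(S_n)\le H_\alpha(G)$.}
\end{quote}

We prove the conjecture, include the endpoint $\alpha=1$, and determine the case of equality.

\begin{theorem}\label{thm:main}
For all $\alpha\ge1$ and every connected graph $G$ on $n\ge2$ vertices, $H_\alpha(S_n)\le H_\alpha(G)$, with equality if and only if $G\cong S_n$.
\end{theorem}

The range $\alpha\ge1$ is the exact range in which the inequality holds for all $n$.

\begin{theorem}\label{thm:sharp}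
Let $a_n$ be the infimum of those $a>0$ such that $H_\alpha(S_n)\le H_\alpha(G)$ for all $\alpha\ge a$ and all connected graphs $G$ on $n$ vertices. Then $a_n<1$ for every $n$, but $a_n\to1$. In particular, for each $\alpha\in(0,1)$ and all sufficiently large $n$, some connected graph $G$ on $n$ vertices has $H_\alpha(G)<H_\alpha(S_n)$.
\end{theorem}

For $\alpha>1$ the inequality $H_\alpha(S_n)\le H_\alpha(G)$ reads $\sum p_i^\alpha\le P^\alpha+(n-2)Q^\alpha$. One might hope to prove it for a soft reason, namely that $\sum f(p_i)\le f(P)+(n-2)f(Q)$ for \emph{every} convex function $f$. This fails already for $n=4$.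

\begin{example}\label{ex:path}
Let $P_4$ be the path on four vertices. On vectors of the form $(x,y,y,x)$ and $(x,y,-y,-x)$ its Laplacian acts on $(x,y)$ by $\left(\begin{smallmatrix}1&-1\\-1&1\end{smallmatrix}\right)$ and $\left(\begin{smallmatrix}1&-1\\-1&3\end{smallmatrix}\right)$, so its nonzero eigenvalues are $2+\sqrt2,\ 2,\ 2-\sqrt2$. Those of $S_4$ are $4,1,1$, and both traces are $6$. The path has $p_3=(2-\sqrt2)/6<1/6=Q$, so the convex function $f(p)=\max(Q-p,0)$ has a positive sum for the path and sum $0$ for the star.
\end{example}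

Thus the star wins at the top of the spectrum and may lose at the bottom, and a proof has to use how the function $p^\alpha$ weighs the two ends. We isolate the two exponents at which the spectral sum can be computed from the graph. For $\alpha=2$ it is a function of the degrees (Section~\ref{sec:two}). For $\alpha=1$ it is an integral of $\log\det(I+tL)$, which decreases under an edge shift; this reduces the problem to graphs with a vertex adjacent to all others (Section~\ref{sec:shift}), where an estimate edge by edge finishes it (Section~\ref{sec:cone}). All other $\alpha>1$ follow from these two cases by a one-variable inequality (Section~\ref{sec:interp}). Theorem~\ref{thm:sharp} is proved in Section~\ref{sec:below}.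

For $n=2$ the only connected graph is $K_2=S_2$, so Theorem~\ref{thm:main} is trivial and $a_2=0$. \emph{From now on $n\ge3$}, so that $0<Q<P$.

\section{The two anchor exponents}\label{sec:two}

\begin{proposition}[$\alpha=2$]\label{prop:two}
If $G$ is connected, then $\sum_{i=1}^Np_i^2\le P^2+(n-2)Q^2$, with equality only if $G\cong S_n$.
\end{proposition}

\begin{proof}
The sum of the squared entries of $L=L(G)$ is $\operatorname{Tr}L^2=\sum_vd_v^2+2m$, so we need an upper bound for $\sum_vd_v^2=\sum_u\sum_{v\sim u}d_v$. Fix $u$. The degrees sum to $2m$; the vertex $u$ takes $d_u$ of this, and each of its $N-d_u$ non-neighbors takes at least $1$, because $G$ is connected. Hence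
\begin{equation}\label{eq:nbr}
\sum_{v\sim u}d_v\le 2m-d_u-(N-d_u)=2m-N ,
\end{equation}
and $\sum_vd_v^2\le n(2m-N)$. Put $x=m/N$, which is at least $1$, again by connectivity. Then
\[
\sum_{i=1}^Np_i^2=\frac{\sum_vd_v^2+2m}{4m^2}\le\frac{n(2x-1)+2x}{4Nx^2}\le\frac{n+2}{4N}=\frac{n^2+n-2}{4N^2}=P^2+(n-2)Q^2 .
\]
The second inequality is $(n+2)x^2-n(2x-1)-2x=n(x-1)^2+2x(x-1)\ge0$.

If equality holds, then $x=1$, so $G$ is a tree, and \eqref{eq:nbr} is an equality for every $u$, so every non-neighbor of every vertex has degree $1$. Since $n\ge3$, some vertex has degree at least $2$. It is nobody's non-neighbor, so it is adjacent to all other vertices, and a tree with such a vertex is the star.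
\end{proof}

The second anchor is the main part of the paper; it is proved at the end of Section~\ref{sec:cone}.

\begin{proposition}[$\alpha=1$]\label{prop:one}
If $G$ is connected, then $\sum_{i=1}^Np_i\log p_i\le P\log P+(n-2)Q\log Q$, with equality only if $G\cong S_n$.
\end{proposition}

\section{From two exponents to all $\alpha>1$}\label{sec:interp}

We know four things about the numbers $p_1,\dots,p_N$: the sums $\sum1=N$ and $\sum p_i=1$ are the same as for the star, and the sums $\sum p_i\log p_i$ and $\sum p_i^2$ are at most those of the star. So we look for a combination of the functions $1,\ p,\ p\log p,\ p^2$ that lies above $p^\alpha$, touches it at the two values $P$ and $Q$ taken by the star, and has nonnegative coefficients on the last two functions, for which we have only inequalities. For $\alpha=3$ it can be written down: since $(p-Q)^2(p-P)\le0$ for $p\le P$,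
\[
p^3\le p^3-(p-Q)^2(p-P)=(P+2Q)p^2-(Q^2+2PQ)p+PQ^2\qquad(0<p\le P),
\]
with equality at $P$ and $Q$. The contact at the interior point $Q$ must be tangential, while at the endpoint $P$ of the range \eqref{eq:top} a simple crossing is allowed.

\begin{lemma}\label{lem:majorant}
Let $0<Q<P$ and $\alpha>1$. There are real numbers $\beta_0,\beta_1$, $\gamma\ge0$ and $\delta>0$ such that $T(p)=\beta_0+\beta_1p+\gamma\,p\log p+\delta p^2$ satisfies $p^\alpha\le T(p)$ for $0<p\le P$, with equality at $p=P$ and $p=Q$.
\end{lemma}

\begin{proof}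
Let $f(p)=p^\alpha$. For $\alpha=2$ take $T=f$.

\emph{Case $\alpha>2$.} Take $\gamma=0$ and $T(p)=f(Q)+f'(Q)(p-Q)+\delta(p-Q)^2$, with $\delta$ chosen so that $T(P)=f(P)$. Then $\delta>0$, because the strictly convex function $f$ lies above its tangent line at $Q$. Fix $p\in(0,P)$ with $p\ne Q$, and define $K$ by $f(p)-T(p)=K(p-Q)^2(p-P)$. The function $x\mapsto f(x)-T(x)-K(x-Q)^2(x-P)$ vanishes at the three points $p,Q,P$, and its derivative vanishes at $Q$. By Rolle's theorem its first derivative has three distinct positive zeros, its second has two, and its third has one, say $\xi>0$. Thus $6K=f'''(\xi)=\alpha(\alpha-1)(\alpha-2)\xi^{\alpha-3}>0$, and $f(p)-T(p)<0$.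

For $1<\alpha<2$ the sign of $f'''$ is reversed and this quadratic lies \emph{below} $f$ on $(0,P]$. This is why the case $\alpha=1$ is needed: it supplies a fourth function, and with four coefficients we can ask for tangency at both points.

\emph{Case $1<\alpha<2$: existence.} Consider the linear map that sends $T$ in the span of $1,p,p\log p,p^2$ to $(T(Q),T'(Q),T(P),T'(P))\in\mathbb R^4$. It is injective. For if these four numbers vanish, then $T'$ vanishes at $Q$, at $P$, and by Rolle at a point in between, so $T''$ has two distinct zeros in $(Q,P)$. But $pT''(p)=\gamma+2\delta p$ is affine, so $\gamma=\delta=0$; then $T$ is affine with $T(Q)=T'(Q)=0$, and all coefficients vanish. Hence the map is bijective, and there is a $T$ such that $g=f-T$ satisfies $g=g'=0$ at $Q$ and at $P$.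

\emph{Signs of $\gamma$ and $\delta$.} The same two applications of Rolle's theorem give zeros $z_1<z_2$ of $g''$ with $Q<z_1<z_2<P$. The function
\[
\varphi(p)=p\,g''(p)=\alpha(\alpha-1)p^{\alpha-1}-\gamma-2\delta p
\]
extends continuously to $[0,\infty)$ and is strictly concave there, because $0<\alpha-1<1$. A strictly concave function with zeros $z_1<z_2$ is positive on $(z_1,z_2)$ and negative outside $[z_1,z_2]$. In particular $-\gamma=\varphi(0)<0$. If $\delta\le0$, then $\varphi$ would be strictly increasing and could not have two zeros; so $\delta>0$.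

\emph{Sign of $g$.} On $(0,z_1]$ the function $g$ is concave and its tangent line at $Q$ is the zero line, so $g\le0$ there. On $[z_2,\infty)$ it is concave with zero tangent line at $P$, so $g\le0$ there too. On $[z_1,z_2]$ it is convex, hence at most $\max(g(z_1),g(z_2))\le0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Propositions~\ref{prop:two} and~\ref{prop:one}]
The case $\alpha=1$ is Proposition~\ref{prop:one}. Let $\alpha>1$ and let $T$ be as in Lemma~\ref{lem:majorant}. By \eqref{eq:top} the lemma applies to each $p_i$, and since $\gamma\ge 0$ and $\delta>0$ the two propositions give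
\[
\sum_{i=1}^Np_i^\alpha\le\beta_0N+\beta_1+\gamma\sum_{i=1}^Np_i\log p_i+\delta\sum_{i=1}^Np_i^2\le T(P)+(n-2)T(Q)=P^\alpha+(n-2)Q^\alpha .
\]
As $1/(1-\alpha)<0$, this is $H_\alpha(G)\ge H_\alpha(S_n)$. If equality holds, then $\delta>0$ forces equality in Proposition~\ref{prop:two}, so $G\cong S_n$.
\end{proof}

\section{Shifting edges toward one vertex}\label{sec:shift}

We turn to $\alpha=1$. Put $\Phi(G)=\sum_{i=1}^n\mu_i\log\mu_i$, so that
\begin{equation}\label{eq:H1}
H_1(G)=\log(2m)-\frac{\Phi(G)}{2m}.
\end{equation}
For fixed $n$ and $m$, small entropy means large $\Phi$. We want to move edges so that $G$ becomes more like a star while $\Phi$ increases. The difficulty is that individual eigenvalues move in both directions: from $P_4$ to $S_4$ the eigenvalue $2+\sqrt2$ rises to $4$, while $2$ drops to $1$. We need a quantity that sees all eigenvalues at once and can still be computed from the matrix entries. The determinant $\det(I+tL)=\prod_i(1+t\mu_i)$ is such a quantity, and it determines $\Phi$.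

\begin{lemma}\label{lem:integral}
If $G$ and $G'$ have the same number of vertices and the same number of edges, then
\[
\Phi(G')-\Phi(G)=\int_0^\infty\log\frac{\det(I+tL(G))}{\det(I+tL(G'))}\,\frac{dt}{t^2}.
\]
\end{lemma}

\begin{proof}
We claim that for $\mu\ge0$,
\begin{equation}\label{eq:J}
\int_0^\infty\frac{\log(1+\mu t)-\mu\log(1+t)}{t^2}\,dt=-\mu\log\mu .
\end{equation}
For $\mu=0$ both sides vanish. For $\mu>0$ the integrand is bounded near $0$, because the numerator is $O(t^2)$, and it is $O(t^{-2}\log t)$ at infinity. It is the derivative of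
\[
-\frac{\log(1+\mu t)-\mu\log(1+t)}t+\mu\log\frac{1+t}{1+\mu t}:
\]
besides the integrand, the first term contributes $-\frac\mu{t(1+\mu t)}+\frac\mu{t(1+t)}$ and the second contributes $\frac\mu{1+t}-\frac{\mu^2}{1+\mu t}$, and these cancel because $\frac1{t(1+t)}+\frac1{1+t}=\frac1t=\frac1{t(1+\mu t)}+\frac\mu{1+\mu t}$. The antiderivative tends to $0$ as $t\to0$ and to $\mu\log(1/\mu)$ as $t\to\infty$, which proves \eqref{eq:J}. Now sum \eqref{eq:J} over the eigenvalues of $L(G)$ and of $L(G')$ and subtract. The terms $\mu\log(1+t)$ cancel, since both traces equal $2m$.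
\end{proof}

So it suffices to decrease $\det(I+tL)$ for every $t>0$. In Example~\ref{ex:path},
\begin{align*}
\det(I+tL(P_4))&=(1+2t)(1+4t+2t^2)=1+6t+10t^2+4t^3,\\
\det(I+tL(S_4))&=(1+4t)(1+t)^2=1+6t+9t^2+4t^3 .
\end{align*}
The difference is $t^2>0$, so $\Phi(S_4)>\Phi(P_4)$, although the eigenvalues were not comparable one by one. The star arises from the path $x,u,v,y$ by replacing the edge $vy$ with $uy$. Here is the general operation.

Let $u\ne v$ be vertices of $G$, and let $W$ be the set of the other $n-2\geq 1$ vertices. Let $A$, $B$, $C$ be the sets of vertices in $W$ adjacent to $u$ only, to $v$ only, and to both. The \emph{shift from $v$ to $u$} (Kelmans transformation) replaces each edge $vx$ with $x\in B$ by the edge $ux$. The resulting graph $G'$ is simple and has the same number of edges.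

\begin{lemma}\label{lem:shift}
For all $t>0$, $\det(I+tL(G))\ge\det(I+tL(G'))$, with strict inequality if $A$ and $B$ are both nonempty.
\end{lemma}

The condition for strictness is necessary: if $B=\emptyset$ then $G'=G$, and if $A=\emptyset$ then $G'$ is $G$ with the names of $u$ and $v$ exchanged.

\begin{proof}
The shift changes neither the degrees of vertices in $W$ nor the edges inside $W$. So we eliminate $W$ and compare two $2\times2$ matrices. Let $U=\{u,v\}$ and write
\[
M=I+tL(G)=\begin{pmatrix}M_U&Z\\Z^T&R\end{pmatrix},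
\]
where $R$ is indexed by $W$ and is the same for $G$ and $G'$. With $a,b,c\in\mathbb R^W$ the indicator vectors of $A,B,C$, the rows of $Z$ are $-t(a+c)^T$ and $-t(b+c)^T$. The matrix $R$ is positive definite, being a principal submatrix of $M$. Let $X=R^{-1}$. Recall that the Schur complement $M/R=M_U-ZXZ^T$ satisfies $\det M=\det R\cdot\det(M/R)$.

\emph{The entries of $X$ are nonnegative.} Write $R=\Delta(I-K)$, where $\Delta$ is diagonal with entries $1+td_x$. Then $K$ has nonnegative entries and row sums at most $td_x/(1+td_x)<1$, so $X=\sum_{j\ge0}K^j\Delta^{-1}$ converges to a nonnegative matrix with positive diagonal. For $y,z\in\mathbb R^W$ put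
\[
\langle y,z\rangle=t^2\,y^TXz,\qquad\hat y=t\,y^TX\mathbf 1_W .
\]
Both are nonnegative when $y,z$ are nonnegative vectors, and $\hat y>0$ if moreover $y\ne0$.

\emph{The Schur complement.} A symmetric $2\times2$ matrix is determined by its off-diagonal entry and its row sums. The off-diagonal entry of $M/R$ is $-\sigma$, where
\[
\sigma=t\varepsilon+\langle a+c,b+c\rangle,
\]
and $\varepsilon=1$ if $u\sim v$, $\varepsilon=0$ otherwise. For the row sums use $L\mathbf 1=0$, that is $M\mathbf 1=\mathbf 1$, or in blocks $M_U\mathbf 1_U+Z\mathbf 1_W=\mathbf 1_U$ and $Z^T\mathbf 1_U=\mathbf 1_W-R\mathbf 1_W$. Then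
\[
(M/R)\mathbf 1_U=M_U\mathbf 1_U-ZX(\mathbf 1_W-R\mathbf 1_W)=\mathbf 1_U-ZX\mathbf 1_W=\begin{pmatrix}w+\hat a\\w+\hat b\end{pmatrix},\qquad w=1+\hat c .
\]
Consequently
\[
M/R=\begin{pmatrix}w+\hat a+\sigma&-\sigma\\-\sigma&w+\hat b+\sigma\end{pmatrix},\qquad\det(M/R)=(w+\hat a)(w+\hat b)+\sigma(2w+\hat a+\hat b).
\]

\emph{The effect of the shift.} For $M'=I+tL(G')$ the triple $(a,b,c)$ becomes $(a+b,0,c)$. So $w$ is unchanged, $(\hat a,\hat b)$ becomes $(\hat a+\hat b,0)$, and $\sigma$ becomes $t\varepsilon+\langle a+b+c,c\rangle=\sigma-\langle a,b\rangle$. Hence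
\[
\det(M'/R)=(w+\hat a+\hat b)w+(\sigma-\langle a,b\rangle)(2w+\hat a+\hat b),
\]
and subtracting,
\[
\det M-\det M'=\det R\cdot\bigl[\hat a\,\hat b+\langle a,b\rangle(2w+\hat a+\hat b)\bigr]\ge0 .
\]
If $A$ and $B$ are nonempty, then $\hat a\hat b>0$.
\end{proof}

For the path $x,u,v,y$ we have $R=(1+t)I$, $\hat a=\hat b=t/(1+t)$ and $\langle a,b\rangle=0$, and the last formula returns the difference $t^2$ found above.

For a graph $F$, the \emph{cone} $K_1\vee F$ is obtained by adding one vertex adjacent to all vertices of $F$. A graph on $n$ vertices is a cone exactly when it has a vertex of degree $N$.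

\begin{proposition}\label{prop:reduce}
Let $G$ be connected with $n$ vertices and $m$ edges. There is a graph $F$ with $N$ vertices and $m-N$ edges such that $\Phi(G)\le\Phi(K_1\vee F)$, with strict inequality if $G$ has no vertex of degree $N$.
\end{proposition}

\begin{proof}
If $G$ has a vertex of degree $N$, it is itself such a cone. Otherwise let $u$ be a vertex of maximum degree. Since $G$ is connected, some vertex lies at distance $2$ from $u$; let $v\sim u$ be a neighbor of that vertex, and shift from $v$ to $u$. Here $B\ne\emptyset$, and $1+|A|+|C|=d_u\ge d_v=1+|B|+|C|$ gives $|A|\ge|B|\ge1$. By Lemmas~\ref{lem:shift} and~\ref{lem:integral}, $\Phi(G)<\Phi(G')$. The graph $G'$ is connected, because the edge $uv$ survives and each deleted edge $vx$ is replaced by the path $v,u,x$; this is why we take $v$ adjacent to $u$. The degree of $u$ has increased and no other degree has, so $u$ still has maximum degree and we may repeat. After finitely many steps $u$ has degree $N$, and $F$ is the graph obtained by deleting $u$.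
\end{proof}

\section{Cones and the von Neumann entropy}\label{sec:cone}

For trees, Proposition~\ref{prop:reduce} already ends at the star. For $m>N$ it ends at a cone with more edges than the star, and shifting cannot change the number of edges. What we gain is an explicit spectrum.

\begin{lemma}\label{lem:cone}
Let $F$ be a graph on $N$ vertices with Laplacian eigenvalues $\nu_1,\dots,\nu_N$, where $\nu_N=0$ belongs to $\mathbf 1$. The Laplacian eigenvalues of $K_1\vee F$ are $0$, $n=N+1$, and $1+\nu_1,\dots,1+\nu_{N-1}$.
\end{lemma}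

\begin{proof}
The Laplacian of the cone is $\left(\begin{smallmatrix}N&-\mathbf 1^T\\-\mathbf 1&I+L(F)\end{smallmatrix}\right)$. It sends $(1,\mathbf 1)$ to $0$ and $(N,-\mathbf 1)$ to $(N^2+N,-(N+1)\mathbf 1)=n(N,-\mathbf 1)$. If $x\perp\mathbf 1$ and $L(F)x=\nu x$, it sends $(0,x)$ to $(1+\nu)(0,x)$.
\end{proof}

The star is the cone over the edgeless graph, so $\Phi(S_n)=n\log n$. In general, since $\nu_N=0$ contributes $1\log1=0$,
\begin{equation}\label{eq:Psi}
\Phi(K_1\vee F)=n\log n+\Psi(F),\qquad\Psi(F)=\sum_{i=1}^N(1+\nu_i)\log(1+\nu_i).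
\end{equation}

\subsection*{The inequality to be proved}
Let $h=m-N$ be the number of edges in excess of a tree, and $r=h/N$, so $m=N(1+r)$. By \eqref{eq:H1}, $H_1(G)\ge H_1(S_n)$ is equivalent to
\[
\Phi(G)\le\frac mN\,n\log n+2m\log\frac mN=n\log n+\frac hN(N+1)\log(N+1)+2N(1+r)\log(1+r).
\]
The function $(1+z)\log(1+z)$ appears here and in $\Psi$, so we name its quotient by $z$:
\begin{equation}\label{eq:kappa}
\kappa(z)=\frac{(1+z)\log(1+z)}z=\int_0^1\bigl(1+\log(1+sz)\bigr)\,ds\quad(z>0),\qquad\kappa(0)=1 .
\end{equation}
(An antiderivative in $s$ is $(1+sz)\log(1+sz)/z$; for $z=0$ the integral equals $1$.) As $Nr=h$, the inequality becomes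
\begin{equation}\label{eq:target}
\Phi(G)\le n\log n+h\bigl(\kappa(N)+2\kappa(r)\bigr),
\end{equation}
and equality here is equivalent to $H_1(G)=H_1(S_n)$. In view of \eqref{eq:Psi} we must show $\Psi(F)<h(\kappa(N)+2\kappa(r))$ for every graph $F$ with $N$ vertices and $h\ge1$ edges. Read this edge by edge: each edge of $F$ has the budget $\kappa(N)+2\kappa(r)$, and the average cost $\Psi(F)/h$ must stay below it. We bound both sides by functions of $h$ alone:
\begin{equation}\label{eq:sandwich}
\frac{\Psi(F)}h\le\log\Bigl(\frac{21}2h+\frac{33}2\Bigr)<\log(4eh+e^3)\le\kappa(N)+2\kappa(r).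
\end{equation}
The middle inequality holds because $4e>10.8$ and $e^3>20$. For $h=1$ the only nonzero eigenvalue of $L(F)$ is $2$, so $\Psi(F)=3\log3=\log27$, and the first inequality is an equality. There is thus little room, and the estimates below must lose nothing on a single edge.

\subsection*{The budget}

\begin{lemma}\label{lem:budget}
The function $q(z)=e^{\kappa(z)}=(1+z)^{1+1/z}$ satisfies $q(z)\ge z+e$ for $z>0$. Consequently $\kappa(N)+2\kappa(h/N)\ge\log(4eh+e^3)$ for $N,h>0$.
\end{lemma}

\begin{proof}
Since $q(z)\to e$ as $z\to0$, it suffices to show $q'\ge1$. Let $\ell=\log(1+z)$. From $\kappa=\ell+\ell/z$ we get $\kappa'=\frac1{1+z}+\frac1{z(1+z)}-\frac\ell{z^2}=\frac{z-\ell}{z^2}\ge0$, and $q=(1+z)e^{\ell/z}\ge(1+z)(z+\ell)/z$. Hence $q'=q\kappa'\ge(1+z)(z^2-\ell^2)/z^3$. Next, $\ell\le z/\sqrt{1+z}$, because both sides vanish at $z=0$ and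
\[
\frac d{dz}\Bigl(\frac z{\sqrt{1+z}}-\log(1+z)\Bigr)=\frac{1+z/2-\sqrt{1+z}}{(1+z)^{3/2}}\ge0 .
\]
Therefore $(1+z)(z^2-\ell^2)\ge(1+z)z^2-z^2=z^3$, and $q'\ge1$. With $r=h/N$ and $(r+e)^2\ge4er$,
\[
q(N)q(r)^2\ge N(r+e)^2+e(r+e)^2\ge4eNr+e^3=4eh+e^3.\qedhere
\]
\end{proof}

\subsection*{The cost of one edge}
For a symmetric matrix $Y=\sum_j\theta_jx_jx_j^T$ with orthonormal eigenvectors $x_j$, we write $f(Y)=\sum_jf(\theta_j)x_jx_j^T$. Let $L=L(F)$, let $d_u$ now denote degrees in $F$, and for an edge $uv$ let $b_{uv}\in\mathbb R^N$ have entry $1$ at $u$, entry $-1$ at $v$, and $0$ elsewhere. Then $L=\sum_{uv\in E(F)}b_{uv}b_{uv}^T$, and $\nu\kappa(\nu)=(1+\nu)\log(1+\nu)$ gives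
\begin{equation}\label{eq:split}
\Psi(F)=\operatorname{Tr}L\kappa(L)=\sum_{uv\in E(F)}b_{uv}^T\kappa(L)b_{uv}.
\end{equation}
So the cost splits over the edges. By \eqref{eq:kappa} the function $\kappa$ is concave, and Jensen's inequality for the unit vector $b_{uv}/\sqrt2$, with $b_{uv}^TLb_{uv}=d_u+d_v+2$, bounds the cost of $uv$ by $2\kappa\bigl(\frac{d_u+d_v}2+1\bigr)$. This is too weak when the two degrees are far apart. For $F=K_{1,h}$ it exceeds $2\log(h/2)$, while the budget is at most $\log(16e(h+2))$, since $q(N)\le e(N+1)=e(h+2)$ and $q(r)\le q(1)=4$. We need a bound that treats the two endpoints separately.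

\begin{lemma}\label{lem:edge}
For every edge $uv$ of $F$, $\;b_{uv}^T\kappa(L)b_{uv}\le\kappa(d_u+1)+\kappa(d_v+1)$.
\end{lemma}

\begin{proof}
Write $b=b_{uv}$. We first show that every positive definite $Y$ with $Y_{uv}=0$ satisfies
\begin{equation}\label{eq:logY}
b^T\log(Y)\,b\le\log Y_{uu}+\log Y_{vv}.
\end{equation}
For positive definite $M$ and any vector $y$, expanding $(y-M^{-1}b)^TM(y-M^{-1}b)\ge0$ gives $b^TM^{-1}b\ge2b^Ty-y^TMy$. If $M_{uv}=0$, take $y$ with entry $1/M_{uu}$ at $u$, entry $-1/M_{vv}$ at $v$, and $0$ elsewhere; then $b^Ty=y^TMy=1/M_{uu}+1/M_{vv}$, so $b^TM^{-1}b\ge1/M_{uu}+1/M_{vv}$. Apply this to $M=\tau I+Y$, $\tau\ge0$, and use $\log\theta=\int_0^\infty\bigl(\frac1{1+\tau}-\frac1{\tau+\theta}\bigr)d\tau$ for $\theta>0$, first on the eigenvalues of $Y$ and then on $Y_{uu}$ and $Y_{vv}$: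
\[
b^T\log(Y)\,b=\int_0^\infty\Bigl(\frac2{1+\tau}-b^T(\tau I+Y)^{-1}b\Bigr)d\tau\le\int_0^\infty\Bigl(\frac2{1+\tau}-\frac1{\tau+Y_{uu}}-\frac1{\tau+Y_{vv}}\Bigr)d\tau ,
\]
and the right side is $\log Y_{uu}+\log Y_{vv}$.

The matrix $I+sL$ has $(u,v)$ entry $-s$, so \eqref{eq:logY} does not apply to it. We repair this by adding $sJ$, which $b$ does not see. The subspace $\mathbf 1^\perp$ contains $b$, is invariant under $L$, and is annihilated by $J$, so $L+J$ and $L$ have the same eigenvectors and eigenvalues on it, and $\log(I+s(L+J))\,b=\log(I+sL)\,b$. The positive definite matrix $Y=I+s(L+J)$ has $Y_{uv}=s(-1+1)=0$, $Y_{uu}=1+s(d_u+1)$ and $Y_{vv}=1+s(d_v+1)$. Hence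
\[
b^T\bigl(I+\log(I+sL)\bigr)b\le2+\log\bigl(1+s(d_u+1)\bigr)+\log\bigl(1+s(d_v+1)\bigr).
\]
Integrate over $s\in[0,1]$ and use \eqref{eq:kappa} on both sides.
\end{proof}

\subsection*{The total cost}

\begin{lemma}\label{lem:total}
If $F$ has $h\ge1$ edges, then $\Psi(F)\le h\log\bigl(\frac{21}2h+\frac{33}2\bigr)$.
\end{lemma}

\begin{proof}
Write $\kappa(z)=\log(1+z)+\frac{\log(1+z)}z$. The second term equals $\int_0^1\frac{ds}{1+sz}$, so it decreases in $z$ and is at most $\frac12\log3$ for $z\ge2$. The endpoints of an edge have $d_u+1,d_v+1\ge2$. By \eqref{eq:split}, Lemma~\ref{lem:edge} and the concavity of $\log$,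
\[
\Psi(F)\le\sum_{uv\in E(F)}\log\bigl[3(d_u+2)(d_v+2)\bigr]\le h\log\Bigl[\frac3h\sum_{uv\in E(F)}(d_u+2)(d_v+2)\Bigr].
\]
It remains to bound the inner sum in terms of $h$. Let $D_2=\sum_ud_u^2=\sum_{uv\in E(F)}(d_u+d_v)$. For an edge $uv$, exactly $d_u+d_v-1\le h$ edges meet $u$ or $v$, so $D_2\le h(h+1)$. Since the degrees sum to $2h$, we have $\sum_{v\sim u}d_v\le2h-d_u$, and so
\[
\sum_{uv\in E(F)}d_ud_v=\frac12\sum_ud_u\sum_{v\sim u}d_v\le\frac12\sum_ud_u(2h-d_u)=2h^2-\frac12D_2 .
\]
Therefore
\[
\sum_{uv\in E(F)}(d_u+2)(d_v+2)\le2h^2-\frac12D_2+2D_2+4h\le2h^2+\frac32h(h+1)+4h=\frac72h^2+\frac{11}2h ,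
\]
and multiplying by $3/h$ gives $\frac{21}2h+\frac{33}2$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:one}]
We must prove \eqref{eq:target}, with equality only for the star. Let $F$ be as in Proposition~\ref{prop:reduce}; it has $N$ vertices and $h$ edges, and $\Phi(G)\le n\log n+\Psi(F)$ by \eqref{eq:Psi}. If $h\ge1$, Lemmas~\ref{lem:total} and~\ref{lem:budget} give the chain \eqref{eq:sandwich}, so \eqref{eq:target} holds strictly. If $h=0$, then $\Psi(F)=0$ and \eqref{eq:target} reads $\Phi(G)\le n\log n$. This holds, strictly unless $G$ has a vertex of degree $N$; in that case $G$ is a tree with a vertex adjacent to all others, so $G\cong S_n$.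
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\section{Exponents below one}\label{sec:below}

The budget in \eqref{eq:target} shows where the star's advantage comes from. Keep the edges of $F$ fixed and add isolated vertices: $\Psi(F)$ does not change, while $\kappa(N)>\log(N+1)$ grows. The term $h\kappa(N)$ records that extra edges dilute the normalized top eigenvalue $n/2m$. For $\alpha<1$ this eigenvalue contributes $n^\alpha$ to the sum $n^\alpha+N-1$ for the star, which is negligible against $N$, so the advantage disappears. Low entropy now means small $\sum p_i^\alpha$, and $h$ extra edges shrink the many eigenvalues $1/2m$, which lowers the sum in proportion to $h$. The price is the growth of the eigenvalues $1+\nu_i$. A clique on $k$ leaves makes it small: it uses about $k^2/2$ edges and raises only $k-1$ eigenvalues, at a total price of order $k^{1+\alpha}$.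

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
\emph{The bound $a_n<1$.} We noted $a_2=0$; let $n\ge3$. For a connected graph $G\not\cong S_n$ on $n$ vertices, the function $\alpha\mapsto H_\alpha(G)-H_\alpha(S_n)$ is continuous on $(0,\infty)$, including at $\alpha=1$, and it is positive at $\alpha=1$ by Theorem~\ref{thm:main}. There are finitely many such $G$ up to isomorphism, so all these functions are positive on a common interval $[1-\eta,1]$ with $0<\eta<1$. Together with Theorem~\ref{thm:main} for $\alpha\ge1$ this gives $a_n\le1-\eta$.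

\emph{Failure for $\alpha<1$.} Fix $\alpha\in(0,1)$. Since $(1+k)^\alpha=o(k)$, there is an integer $k\ge2$ with
\begin{equation}\label{eq:k}
(1+k)^\alpha-1<\frac{\alpha k}2 .
\end{equation}
For $N\ge k$ let $F$ consist of $K_k$ and $N-k$ isolated vertices, and let $G=K_1\vee F$; this is the star with all edges added among $k$ of its leaves. Put $h=\binom k2$, so $m=N+h$. The eigenvalues of $L(F)$ are $k$ with multiplicity $k-1$ and $0$ with multiplicity $N-k+1$. By Lemma~\ref{lem:cone} the nonzero eigenvalues of $L(G)$ are $n$, $1+k$ with multiplicity $k-1$, and $1$ with multiplicity $N-k$, so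
\[
\sum_{i=1}^N\mu_i^\alpha=n^\alpha+(N-1)+(k-1)\bigl((1+k)^\alpha-1\bigr).
\]
As $1/(1-\alpha)>0$, the inequality $H_\alpha(G)<H_\alpha(S_n)$ means $(2m)^{-\alpha}\sum\mu_i^\alpha<(2N)^{-\alpha}(n^\alpha+N-1)$, that is,
\[
(k-1)\bigl((1+k)^\alpha-1\bigr)<N\Bigl[\Bigl(1+\frac hN\Bigr)^\alpha-1\Bigr]\cdot\frac{n^\alpha+N-1}N .
\]
As $N\to\infty$ the first factor on the right tends to $\alpha h=(k-1)\alpha k/2$, and the second tends to $1$ because $\alpha<1$. The left side does not depend on $N$ and is smaller than $\alpha h$ by \eqref{eq:k}. So $H_\alpha(G)<H_\alpha(S_n)$ for all large $n$.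

For such $n$, every $a$ admissible in the definition of $a_n$ exceeds $\alpha$, so $a_n\ge\alpha$. Since $\alpha<1$ was arbitrary and $a_n<1$, we conclude that $a_n\to1$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{EM}
\emph{Approximations for von Neumann and R\'enyi entropies of graphs using the Euler-Maclaurin formula},
\texttt{http://austriaca.at/0xc1aa5576\_0x00390964.pdf}.

\end{thebibliography}
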